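\title{Every compact connected Lie group has order dividing 24 in framed bordism}

\begin{abstract}
A compact connected Lie group $G$ of dimension $d>0$, framed by left invariant vector fields, represents an element $[G,L]$ of the stable stem $\pi_d^s$. It is known that $72[G,L]=0$, and that $24[G,L]=0$ unless $G$ is locally isomorphic to a product of groups $E_6,E_7,E_8$; it was conjectured that the exception is unnecessary. We prove this conjecture. The method is to treat the framed fundamental class of $G$ as a stable homotopy version of Haar measure: it is translation invariant, and every translation invariant class is obtained from it by multiplying with a constant coefficient. For simple $G$ this uniqueness turns self-maps of $G$ into $p$-local relations $k^e[G,L]=[G,L]$. It also turns the $3$-local splitting of $E_6$ as $F_4\times (F_4\backslash E_6)$ into a factorization of $[E_6,L]$ through $[F_4,L]$.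
\end{abstract}

\section{The question and the results}

Let $G$ be a compact connected Lie group of dimension $d>0$ with a chosen orientation. An oriented basis of the Lie algebra extends to a basis of the left invariant vector fields. This trivializes the tangent bundle $TG$, and since $TG$ plus a normal bundle of $G$ in Euclidean space is trivial, it also determines a framing $L$ of the stable normal bundle. Under the Pontrjagin--Thom identification of framed bordism with stable homotopy, the framed manifold $(G,L)$ becomes an element
\[
[G]:=[G,L]\in\pi_d^s .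
\]
Since $GL_d^+(\mathbb R)$ is connected, $[G]$ depends only on the orientation, and reversing the orientation changes its sign. The group $\pi^s_d$ is finite because $d>0$, so the first question about $[G]$ is its order.

The smallest cases suggest an answer. The framing of the circle $S^1$ by its tangent field differs from the framing that extends over the disk by the generator of $\pi_1(SO)$. As the $J$-homomorphism $\pi_1(SO)\to\pi_1^s\cong\mathbb Z/2$ is an isomorphism, $[S^1]$ has order $2$. The group $SU(2)=S^3$ represents a generator $\pm\nu$ of $\pi_3^s\cong\mathbb Z/24$ (classical). So no positive integer smaller than $24$ kills all classes $[G]$, and one may hope that $24$ itself does. The following is known.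

\begin{theorem}[{\cite[Theorem 1.1]{LGFM}}]\label{thm:known}
For every compact connected Lie group $G$ of positive dimension, $72[G]=0$. If $G$ is not locally isomorphic to a product of groups $E_6,E_7,E_8$, then $24[G]=0$.
\end{theorem}

In particular $[G]$ has no $p$-primary part for $p>3$. It is conjectured in \cite{LGFM} that $24[G]=0$ in all cases. We prove this.

\begin{theorem}\label{thm:main}
For every compact connected Lie group $G$ of positive dimension, $24[G]=0$. The constant $24$ is best possible: $[SU(2)]$ generates $\pi_3^s\cong\mathbb Z/24$.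
\end{theorem}

The method also bounds the order of $[G]$ for a single simple group, independently of Theorem~\ref{thm:known}, and says more about products of exceptional groups. From now on, simple groups are understood to be compact connected Lie groups, and $F_4,E_6,E_7,E_8$ denote the simply connected compact groups of these types, with chosen orientations. We write $v_p$ for the $p$-adic valuation and $\mathbb Z_{(p)}$ for the integers localized at $p$. For $d>0$ the group $\pi_d^s\otimes\mathbb Z_{(p)}$ is the $p$-primary part of $\pi_d^s$. Zeroth powers in $\pi_*^s$ are $1$.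

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item Let $G$ be simple, with $H^*(BG;\mathbb Q)=\mathbb Q[y_1,\dots,y_r]$, $|y_i|=2d_i$, and put $e=\sum d_i=(\dim G+\operatorname{rank}G)/2$. If $e$ is odd, then $2[G]=0$. If $e$ is even, then $m(e)[G]=0$, where
\[
m(e)=2^{2+v_2(e)}\prod_{p}p^{1+v_p(e)},
\]
the product running over the odd primes $p$ with $(p-1)\mid e$.
\item Let $G$ have universal cover $E_6^a\times E_7^b\times E_8^c$ with $a+b+c\ge1$. Then in $\pi_*^s\otimes\mathbb Z_{(3)}$,
\[
[G]=y\cdot[F_4]^a[E_7]^b[E_8]^c\qquad\text{for some }y\in\pi^s_{26a}\otimes\mathbb Z_{(3)} .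
\]
If $b\ge2$, then $8[G]=0$.
\end{enumerate}
\end{theorem}

For $SU(2)$ one has $e=2$ and $m(2)=24$, so the first bound is attained there.

\subsection*{The idea}
The framed manifold $G$ together with its identity map defines a class $z_G\in\pi_d^s(G_+)$, a ``framed fundamental class'', which maps to $[G]$ when $G$ is collapsed to a point. It behaves like Haar measure. It is invariant under left translation because the framing is, and (Proposition~\ref{prop:unique}) every left invariant class is $z_G$ times a constant coefficient. As in the uniqueness proof for Haar measure, one writes an arbitrary class as $z_G$ with a density and observes that invariance forces the density to be constant.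

This has two consequences. First, if $f:G\to G$ respects multiplication up to homotopy and has degree $c$ prime to $p$, then $f_*z_G$ is again invariant $p$-locally, so it equals $c\,z_G$, and $[G]=c\,[G]$ $p$-locally. For a simple group there are such maps with $c=k^e$, where $e$ is as in Theorem~\ref{thm:supp}. At the prime $3$, and for $e$ even, the best choice of $k$ shows that $3^{1+v_3(e)}$ kills the $3$-primary part of $[G]$. The values of $e$ are
\[
F_4:\ 28,\qquad E_6:\ 42,\qquad E_7:\ 70,\qquad E_8:\ 128 .
\]
Only $42$ is divisible by $3$. Thus $E_7$ and $E_8$ are fine, whereas for $E_6$ we get only $9$, and this is the difficulty.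

Second, suppose that $G$ contains a subgroup $K$ and splits $p$-locally as $K\times (K\backslash G)$, compatibly with left multiplication by $K$. Then $z_G$, regarded as a class on the product, is $K$-invariant, hence equals $z_K$ times a coefficient, and $[G]$ is $p$-locally a multiple of $[K]$. The involution of $E_6$ with fixed group $F_4$ provides such a splitting at $p=3$, and it descends to every central quotient of every power $E_6^a$. So $E_6$ can be replaced by $F_4$, for which $3\nmid e$.

Section~\ref{sec:circle} carries out the first argument by hand for the circle. Sections~\ref{sec:inv} and~\ref{sec:unique} prove invariance and uniqueness. Sections~\ref{sec:maps} and~\ref{sec:sub} draw the two consequences. Sections~\ref{sec:E6} and~\ref{sec:main} treat $E_6$ and prove Theorem~\ref{thm:main}, and Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}.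

\section{The circle by hand}\label{sec:circle}

This section is an illustration and is not used later. Recall that $\pi_n^s(X_+)$ is the bordism group of closed stably framed $n$-manifolds with a map to $X$. Take $X=S^1$ and $n=1$. Write $S^1_+=S^0\vee S^1$ stably, using the base point $1$ and the collapse $\varepsilon:S^1_+\to S^0$. Then
\[
\pi_1^s(S^1_+)=\pi_1^s\oplus\mathbb Z,\qquad [M,f]\mapsto([M],\deg f),
\]
and $z=[S^1,L,\mathrm{id}]$ corresponds to $([S^1],1)$.

\emph{Invariance.} For $w\in\pi_1^s(S^1_+)$ the translates $g\cdot w$, $g\in S^1$, form a family, that is, a stable map $T(w):S^1_+\wedge S^1\to S^1_+$. We call $w$ invariant if $T(w)$ is the constant family $w\circ(\varepsilon\wedge 1)$. The class $z$ is invariant: the translate $g\cdot z$ is $S^1$ with the map $h\mapsto gh$, and the reparametrization $h=g^{-1}h'$ preserves the framing and turns this map into the identity (Lemma~\ref{lem:inv} below is a precise version).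

\emph{Uniqueness.} The families $T(w)$ and $w\circ(\varepsilon\wedge1)$ agree on the summand $S^0\wedge S^1$ of $S^1_+\wedge S^1$, and the constant family vanishes on the summand $S^1\wedge S^1=S^2$. So $w$ is invariant if and only if $T(w)$ vanishes on $S^2$. By the \emph{obstruction} of $w$ we mean the component of $T(w)|_{S^2}$ in $[S^2,S^1]=\pi_1^s$. Consider $w=(a,0)$, represented by a framed manifold mapped to the point $1$. Here $T(w)=1\wedge a$, which is $a$ on $S^0$ and the suspension of $a$ on $S^1$, so the obstruction is $a$ itself. Since $T$ is additive and $z$ is invariant, the obstruction of $w=(b,n)=nz+(b-n[S^1],0)$ is $b-n[S^1]$. Hence the invariant classes are exactly the multiples of $z$.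

\emph{A self-map.} Let $f(h)=h^k$ with $k\ge1$. Then $f_*z=([S^1],k)$ has obstruction $(1-k)[S^1]$. From $f(gh)=f(g)f(h)$ we see that the family $g\mapsto f(g)\cdot f_*z$ is $f_*$ of the family $g\mapsto g\cdot z$, hence constant. In other words, the family $T(f_*z)$ becomes constant \emph{after pulling back along $f:S^1\to S^1$}. Pulling back multiplies the obstruction by $\deg f=k$, so
\[
k(1-k)[S^1]=0 .
\]
After localization at a prime $p\nmid k$ the factor $k$ can be canceled and $k[S^1]=[S^1]$. Localization is necessary: for $k=2$ the relation reads $2[S^1]=0$, while $[S^1]\neq0$.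

For a general group, homomorphisms are too rare, and splitting off cells as above is not available. The first problem is solved by self-maps that are multiplicative up to homotopy, the second by Poincar\'e duality for the framed manifold $G$.

\section{The framed fundamental class and its invariance}\label{sec:inv}

\subsection*{Conventions}
Maps between based spaces or spectra are stable maps, $[A,E]$ is the abelian group of their homotopy classes, and $\Sigma^\infty$ is omitted from the notation. Spheres $S^n$ with $n<0$ are spectra. For unbased spaces, a map $X\times Y\to Z$ gives $X_+\wedge Y_+\to Z_+$, and we describe such maps by formulas on points. We regard a stable map $B_+\wedge S^n\to X_+\wedge E$ as a family, parametrized by $B$, of elements of $\pi_n(X_+\wedge E)$. The map $\varepsilon$ is induced by $X\to pt$, $\Delta$ is the diagonal, $\mu$ is a group multiplication, and $X_{(p)}$ is $p$-localization at a prime $p$. In particular $\pi_n(X_+\wedge A)_{(p)}=\pi_n(X_+\wedge A_{(p)})$. If $f:A\to A'$ is a $p$-local equivalence and $E$ is $p$-local, then $f^*:[A',E]\to[A,E]$ is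 bijective. This is what permits cancellation below.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item A map of finite complexes inducing an isomorphism on $H_*(-;\mathbb F_p)$ is a stable equivalence after $p$-localization.
\item A self-map $f$ of a closed connected oriented manifold $M$ whose degree is prime to $p$ induces an isomorphism on $H_*(M;\mathbb F_p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The $p$-localized cofiber is bounded below and has finitely generated $\mathbb Z_{(p)}$-homology groups. Its homology with $\mathbb F_p$ coefficients vanishes, so its $\mathbb Z_{(p)}$-homology vanishes by Nakayama's lemma, and it is contractible.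
(2) By the projection formula $f_*(f^*\alpha\cap[M])=\deg f\cdot(\alpha\cap[M])$ and Poincar\'e duality, $f_*$ is onto. The dimensions are finite.
\end{proof}

\subsection*{The class $z_G$}
Let $j:G\to V$ be a smooth embedding in a Euclidean space, with normal bundle $\nu_j$. The embedding $(j,0):G\to V\oplus\mathbb R^d$ has normal bundle $\nu_j\oplus\mathbb R^d$. The trivialization $G\times\mathbb R^d\cong TG$ by left invariant fields gives
\[
\nu_j\oplus\mathbb R^d\cong\nu_j\oplus TG=G\times V,
\]
and the Pontrjagin--Thom collapse becomes a map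
\[
c_j:S^{V\oplus\mathbb R^d}\to\mathrm{Th}(\nu_j\oplus\mathbb R^d)\cong G_+\wedge S^V .
\]
A smooth family of embeddings $j_b:G\to V$, with $b$ in a compact manifold $B$, has a uniform tubular radius and gives a map $B_+\wedge S^{V\oplus\mathbb R^d}\to G_+\wedge S^V$. A family over $B\times[0,1]$ gives a homotopy of such maps.

Replacing $j$ by $(j,0):G\to V\oplus V'$ or by $(0,j):G\to V'\oplus V$ suspends $c_j$. For two embeddings $j$ and $j'$ in $V$ and $V'$, the embeddings $(\cos t\,j,\sin t\,j')$, $0\le t\le\pi/2$, show that $c_{(j,0)}\simeq c_{(0,j')}$. So the class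
\[
z_G\in\pi_d^s(G_+)
\]
of $c_j$ does not depend on $j$; it is the class of $(G,L)$ with the map $\mathrm{id}_G$. We use three properties.
\begin{itemize}
\item $\varepsilon_*z_G=[G]$.
\item The Hurewicz image of $z_G$ in $H_d(G;\mathbb Z)$ is the fundamental class, up to a sign depending only on $d$ and the conventions.
\item $[G_1\times G_2]=\pm[G_1][G_2]$, by using a product embedding.
\end{itemize}
For the trivial group, $z$ is the unit of $\pi_0^s$ up to sign, and everything below that does not assume $d>0$ holds for it trivially.

\subsection*{Invariance}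
Put
\[
m(g,h)=g^{-1}h,\qquad \Theta:G\times G\to G\times G,\quad\Theta(g,h)=(g,gh).
\]
If $1\wedge z_G:G_+\wedge S^d\to G_+\wedge G_+$ is read as integration over the second variable, then \eqref{eq:theta} below is the substitution rule $\int\varphi(g,gh)\,dh=\int\varphi(g,h)\,dh$.

\begin{lemma}\label{lem:inv}
As stable maps,
\begin{align}
\Theta\circ(1\wedge z_G)&=1\wedge z_G:\ G_+\wedge S^d\to G_+\wedge G_+,\label{eq:theta}\\
\mu\circ(1\wedge z_G)&=z_G\circ(\varepsilon\wedge1):\ G_+\wedge S^d\to G_+.\label{eq:mu}
\end{align}
\end{lemma}

\begin{proof}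
The point is that translation must be undone in a family over all $g\in G$ at once. A path in $G$ from $g$ to $1$ cannot be chosen continuously in $g$, so we move the embedding instead. Fix an embedding $\iota:G\to\mathbb R^N$, let $V=\mathbb R^N\oplus\mathbb R^N$, and for $g\in G$, $t\in[0,\pi/2]$ put
\[
j_{g,t}(h)=(\cos t\,\iota(h),\ \sin t\,\iota(gh)).
\]
At least one of the two coordinates is a nonzero multiple of an embedding, so each $j_{g,t}$ is an embedding. We obtain a homotopy of maps $G_+\wedge S^{V\oplus\mathbb R^d}\to G_+\wedge S^V$.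

At $t=0$ the embedding does not depend on $g$, and the map represents $z_G(\varepsilon\wedge1)$.

At $t=\pi/2$ the embedding is $j'\circ\lambda_g$ with $j'=(0,\iota)$ and $\lambda_g(h)=gh$. It has the same image as $j'$, and the point $j'(h')$ is now labeled by $g^{-1}h'$. At this point both embeddings have the same normal space. The differential $d\lambda_g$ maps the value at $g^{-1}h'$ of a left invariant field to its value at $h'$, so the two normal framings also coincide. Hence $c_{j'\lambda_g}$ is $c_{j'}$ followed by $\lambda_{g^{-1}}\wedge1$, and the map at $t=\pi/2$ is $(m\wedge1)(1\wedge c_{j'})$. Since $c_{j'}$ also represents $z_G$,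
\[
m\circ(1\wedge z_G)=z_G\circ(\varepsilon\wedge1).
\]
Since $\Theta^{-1}(g,h)=(g,m(g,h))$,
\[
\Theta^{-1}(1\wedge z_G)=\bigl(1\wedge m(1\wedge z_G)\bigr)(\Delta\wedge1)=\bigl(1\wedge z_G(\varepsilon\wedge1)\bigr)(\Delta\wedge1)=1\wedge z_G,
\]
which is \eqref{eq:theta}. Composing \eqref{eq:theta} with the second projection, and using $pr_2\Theta=\mu$, gives \eqref{eq:mu}.
\end{proof}

\section{Uniqueness of the invariant class}\label{sec:unique}

Let $K$ be a compact connected Lie group of dimension $k$ and $E$ a spectrum. We call $w\in\pi_n(K_+\wedge E)$ \emph{left invariant} if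
\[
(\mu\wedge1)(1\wedge w)=w(\varepsilon\wedge1):K_+\wedge S^n\to K_+\wedge E .
\]
By \eqref{eq:mu}, $z_K\wedge y$ is left invariant for every $y\in\pi_{n-k}(E)$. The converse is the main tool of this paper.

\begin{proposition}\label{prop:unique}
If $w\in\pi_n(K_+\wedge E)$ is left invariant, then $w=z_K\wedge y$ for some $y\in\pi_{n-k}(E)$.
\end{proposition}

The proof follows the one for Haar measure. We first show that every class is ``$u(h)\,dh$'' for a unique density $u:K_+\wedge S^{n-k}\to E$. This is Poincar\'e duality, and we need it also for families in order to compare the translates of $w$ with $w$. Then the substitution rule \eqref{eq:theta} shows that the density of an invariant class is constant.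

For a finite complex $B$ and $v\in[B_+\wedge K_+\wedge S^{n-k},E]$, let
\[
F_v:B_+\wedge K_+\wedge S^{n-k}\to K_+\wedge E
\]
be the map of spaces $(b,h)\mapsto(h,b,h)$, smashed with $S^{n-k}$ and followed by $1\wedge v$. On points, $F_v(b,h)=(h,v(b,h))$. Put
\[
\Phi_B(v)=F_v\circ(1\wedge z_K\wedge1)\in[B_+\wedge S^n,K_+\wedge E].
\]

\begin{lemma}\label{lem:duality}
The map $\Phi_B:[B_+\wedge K_+\wedge S^{n-k},E]\to[B_+\wedge S^n,K_+\wedge E]$ is bijective.
\end{lemma}

\begin{proof}
Put $X=K_+$ and let $DX$ be its Spanier--Whitehead dual, with coevaluation $\mathrm{coev}:S^0\to DX\wedge X$. For all $A$ and $E$, $v\mapsto(1\wedge v)(\mathrm{coev}\wedge1)$ is a bijection $[X\wedge A,E]\cong[A,DX\wedge E]$. Let $\delta=\Delta_*z_K:S^k\to X\wedge X$, and let $\delta^\#:\Sigma^kDX\to X$ be the map with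
\[
\delta=(\delta^\#\wedge1)\circ\Sigma^k\mathrm{coev}.
\]
Under $H_{i-k}(DX)\cong H^{k-i}(K)$, the map $\delta^\#_*:H^{k-i}(K;\mathbb Z)\to H_i(K;\mathbb Z)$ is, up to signs, the slant product with the Hurewicz image $\pm\Delta_*[K]$ of $\delta$, that is, cap product with $[K]$. By Poincar\'e duality it is an isomorphism, so $\delta^\#$, a map of finite spectra, is an equivalence. With $A=B_+\wedge S^{n-k}$, the composite
\[
[X\wedge A,E]\cong[\Sigma^kA,\Sigma^kDX\wedge E]\xrightarrow{(\delta^\#\wedge1)_*}[\Sigma^kA,X\wedge E]
\]
is therefore bijective. It sends $v$ to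
\[
(\delta^\#\wedge1)(1\wedge v)(\Sigma^k\mathrm{coev}\wedge1)=(1\wedge v)(\delta\wedge1),
\]
which is $\Phi_B(v)$ after permuting smash factors.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:unique}]
By Lemma~\ref{lem:duality} with $B=pt$, write $w=\Phi_{pt}(u)$ with $u:K_+\wedge S^{n-k}\to E$. Now take $B=K$ and compute $\Phi_K$ on two elements.

\emph{(a) $v=u(pr_2\wedge1)$.} Here $F_v=F_u(pr_2\wedge 1)$, so $\Phi_K(v)=w(\varepsilon\wedge1)$ is the constant family.

\emph{(b) $v=u(m\wedge1)$.} Now $F_v=(1\wedge u)(\alpha\wedge1)$ with $\alpha(g,h)=(h,g^{-1}h)$, and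
\[
\alpha\Theta(g,h)=(gh,h).
\]
By \eqref{eq:theta},
\[
\Phi_K(v)=F_v(\Theta\wedge1)(1\wedge z_K\wedge1)=(1\wedge u)(\alpha\Theta\wedge1)(1\wedge z_K\wedge1).
\]
On the other hand, $(\mu\wedge1)(1\wedge F_u)$ sends $(g,h)$ to $(gh,u(h))$, so it also equals $(1\wedge u)(\alpha\Theta\wedge1)$. Hence
\[
\Phi_K(v)=(\mu\wedge1)(1\wedge F_u)(1\wedge z_K\wedge1)=(\mu\wedge1)(1\wedge w),
\]
the family of translates of $w$. In integral notation this is $\int(h,u(g^{-1}h))\,dh=\int(gh,u(h))\,dh$.

If $w$ is left invariant, the two values agree, and injectivity of $\Phi_K$ gives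
\[
u(m\wedge1)=u(pr_2\wedge1):K_+\wedge K_+\wedge S^{n-k}\to E .
\]
Restrict this along $g\mapsto(g^{-1},1)$. As $m(g^{-1},1)=g$, we get $u=y(\varepsilon\wedge1)$, where $y\in\pi_{n-k}(E)$ is the restriction of $u$ to $\{1\}_+\wedge S^{n-k}$. Therefore $w=\Phi_{pt}(y(\varepsilon\wedge1))=z_K\wedge y$.
\end{proof}

\section{Maps between groups}\label{sec:maps}

An \emph{H-map} $f:G'\to G$ of topological groups is a map with $f\mu'\simeq\mu(f\times f)$.

\begin{proposition}\label{prop:Hmap}
Let $G',G$ be compact connected oriented Lie groups of the same dimension $d>0$, and let $f:G'\to G$ be an H-map of degree $c$ inducing an isomorphism on $H_*(-;\mathbb F_p)$. Then $p\nmid c$ and $[G']=c\,[G]$ in $\pi_d^s\otimes\mathbb Z_{(p)}$.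
\end{proposition}

\begin{proof}
Let $w=f_*z_{G'}\in\pi_d(G_+)_{(p)}$. By \eqref{eq:mu} for $G'$,
\begin{align*}
\mu(1\wedge w)(f\wedge1)&=\mu(f\wedge f)(1\wedge z_{G'})=f\mu'(1\wedge z_{G'})\\
&=fz_{G'}(\varepsilon\wedge1)=w(\varepsilon\wedge1)(f\wedge1).
\end{align*}
So the translates of $w$ by the elements $f(g')$, $g'\in G'$, form a constant family over $G'$. By Lemma~\ref{lem:facts}(1) the map $f\wedge1:G'_+\wedge S^d\to G_+\wedge S^d$ is a $p$-local equivalence, and it may be canceled because the target is $p$-local. Hence $w$ is left invariant. Proposition~\ref{prop:unique}, with $E$ the $p$-local sphere spectrum, gives $w=c'z_G$ with $c'\in\mathbb Z_{(p)}$. Comparing Hurewicz images in $H_d(G;\mathbb Z_{(p)})$ gives $c'=c$. This is prime to $p$ since $f$ is an isomorphism on $H_d(-;\mathbb F_p)$. Finally apply $\varepsilon_*$.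
\end{proof}

To use the proposition we need self-maps, and these come from the classifying space. Let $G$ be simple with maximal torus $T$ and Weyl group $W$. We recall three facts.
\begin{itemize}
\item $H^*(BG;\mathbb Q)=H^*(BT;\mathbb Q)^W=\mathbb Q[y_1,\dots,y_r]$ with $|y_i|=2d_i$; the $d_i$ are the degrees of $G$.
\item The cohomology suspension $H^n(BG;\mathbb Q)\to H^{n-1}(G;\mathbb Q)$ has primitive values and is natural for maps $f\simeq\Omega\psi$ with $\psi$ a map of classifying spaces; in particular it is natural for homomorphisms. If $x_i$ is the suspension of $y_i$, then $H^*(G;\mathbb Q)=\Lambda(x_1,\dots,x_r)$ with $|x_i|=2d_i-1$. Hence $\dim G=\sum(2d_i-1)$, and $e=\sum d_i=(\dim G+\operatorname{rank}G)/2$.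
\item \emph{Unstable Adams operations} \cite{Wilkerson,JMO}: for each $k\ge1$ prime to $|W|$ there is a map $\psi^k:BG\to BG$ that induces multiplication by $k^i$ on $H^{2i}(BG;\mathbb Q)$ for all $i$.
\end{itemize}

\begin{proposition}\label{prop:adams}
Let $G$ be simple of dimension $d$, and let $e$ be as above. Let $k\ge1$ be prime to $|W|$ and to $p$. Then $(k^e-1)[G]=0$ in $\pi_d^s\otimes\mathbb Z_{(p)}$.
\end{proposition}

\begin{proof}
Let $f:G\to G$ correspond to $\Omega\psi^k$ under the equivalence of H-spaces $G\simeq\Omega BG$. It is an H-map with $f^*x_i=k^{d_i}x_i$. Since $x_1\cdots x_r$ spans $H^d(G;\mathbb Q)$, the degree of $f$ is $k^e$, which is prime to $p$. By Lemma~\ref{lem:facts}(2) the map $f$ is an isomorphism on $H_*(-;\mathbb F_p)$, and Proposition~\ref{prop:Hmap} gives $[G]=k^e[G]$.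
\end{proof}

We shall use the elementary formula
\begin{equation}\label{eq:lte}
v_p(x^m-1)=v_p(x-1)+v_p(m)\qquad(m\ge1,\ x>1),
\end{equation}
valid for integers $x\equiv1$ modulo $p$ if $p$ is odd, and for integers $x\equiv1$ modulo $4$ if $p=2$.

\begin{corollary}\label{cor:three}
In $\pi_*^s\otimes\mathbb Z_{(3)}$ we have $3[F_4]=3[E_7]=3[E_8]=0$.
\end{corollary}

\begin{proof}
Take $p=3$ and $k=11$, which is prime to
\[
|W(F_4)|=2^73^2,\qquad|W(E_7)|=2^{10}3^4\cdot5\cdot7,\qquad|W(E_8)|=2^{14}3^55^27 .
\]
As $11^2-1=120$, formula \eqref{eq:lte} gives $v_3(11^{2m}-1)=1+v_3(m)$. The sums of degrees are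
\begin{align*}
F_4:&\quad 2+6+8+12=28,\\
E_7:&\quad 2+6+8+10+12+14+18=70,\\
E_8:&\quad 2+8+12+14+18+20+24+30=128,
\end{align*}
so $e=2m$ with $m=14,35,64$. None of these is divisible by $3$. Apply Proposition~\ref{prop:adams}.
\end{proof}

\begin{remark}\label{rem:E6}
For $E_6$ the degrees $2,5,6,8,9,12$ have sum $e=42$. If $k>1$ is prime to $3$, then $v_3(k^{42}-1)=v_3(k^2-1)+v_3(21)\ge2$. So at the prime $3$, Proposition~\ref{prop:adams} cannot give a relation stronger than $9[E_6]=0$. Moreover, $E_6$ has center $\mathbb Z/3$. A covering of degree divisible by $3$ is not a $3$-local equivalence, so Proposition~\ref{prop:Hmap} does not apply to the coverings $E_6^a\to E_6^a/C$ with $C\ne1$ central. The next tool resolves both problems.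
\end{remark}

\section{Splitting off a subgroup}\label{sec:sub}

\begin{proposition}\label{prop:split}
Let $K$ be a closed connected subgroup of a compact connected Lie group $G$, let $M=K\backslash G$, and let $\mathrm{pr}:G\to M$ be the projection. Suppose there is a map $s:M\to G$ such that $q=\mathrm{pr}\circ s:M\to M$ induces an isomorphism on $H_*(M;\mathbb F_p)$. Then in $\pi_*^s\otimes\mathbb Z_{(p)}$,
\[
[G]=[K]\cdot y\qquad\text{for some }y\in\pi^s_{\dim M}\otimes\mathbb Z_{(p)} .
\]
\end{proposition}

\begin{proof}
Let $\varphi:K\times M\to G$, $\varphi(k,m)=k\,s(m)$. This is a map of principal left $K$-bundles that covers $q$ and is a homeomorphism on fibers. Transport along loops in the base of a principal $K$-bundle acts on the fiber by translations by elements of $K$. As $K$ is connected, it acts trivially on $H_*(K;\mathbb F_p)$. So both Serre spectral sequences have $E^2=H_*(M;\mathbb F_p)\otimes H_*(K;\mathbb F_p)$, and $\varphi$ induces $q_*\otimes1$ between them, an isomorphism. Hence $\varphi$ is an isomorphism on $H_*(-;\mathbb F_p)$, and by Lemma~\ref{lem:facts}(1)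 it is a $p$-local stable equivalence.

Let $d=\dim G$, let $i:K\to G$ be the inclusion, and let $w\in\pi_d(K_+\wedge M_+)_{(p)}$ be the class with $\varphi_*w=z_G$. The map $\varphi$ is compatible with left multiplication by $K$: $\varphi(\mu_K\times1)=\mu_G(i\times\varphi)$. Together with \eqref{eq:mu} this gives
\[
\varphi(\mu_K\wedge1)(1\wedge w)=\mu_G(i\wedge z_G)=z_G(\varepsilon_K\wedge1)=\varphi\,w(\varepsilon_K\wedge1).
\]
Canceling $\varphi$, we see that $w$ is left invariant. By Proposition~\ref{prop:unique} with $E=(\Sigma^\infty M_+)_{(p)}$, $w=z_K\wedge y'$ for some $y'\in\pi_{\dim M}(M_+)_{(p)}$. Since $\varepsilon_G\varphi=\varepsilon_K\wedge\varepsilon_M$,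
\[
[G]=\varepsilon_G\varphi_*w=(\varepsilon_K\wedge\varepsilon_M)(z_K\wedge y')=[K]\cdot(\varepsilon_M)_*y'.\qedhere
\]
\end{proof}

Maps $s:M\to G$, as candidates for the proposition, arise from an automorphism $\sigma$ of $G$ that fixes $K$ pointwise:
\begin{equation}\label{eq:s}
s(Kg)=\sigma(g)^{-1}g .
\end{equation}
This is well defined, because $\sigma(kg)^{-1}kg=\sigma(g)^{-1}k^{-1}kg$ for $k\in K$. Suppose that $\sigma$ is an involution and $K$ is the identity component of its fixed group, so that $M$ is a symmetric space. If $X$ is in the $(-1)$-eigenspace of $\sigma$ on the Lie algebra, then $\sigma(\exp X)=\exp(-X)$ and $q(K\exp X)=K\exp(2X)$. So $q$ doubles the geodesics of $M$ through its base point.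

The condition on $q$ is a real restriction. For $SO(2)\subset SU(2)$ we have $M=S^2$, and $q$ has degree $0$ because it factors through $SU(2)$, whose second homology vanishes. Here is a small case where the condition holds; it is the model for $E_6$.

\begin{example}\label{ex:SU3}
Let $\sigma$ be complex conjugation on $G=SU(3)$, with fixed group $K=SO(3)$ and $\dim M=5$. We have $H^*(BG;\mathbb Q)=\mathbb Q[c_2,c_3]$ with $\sigma^*c_3=-c_3$, and $c_2$ restricts to $-p_1$, a generator of $H^*(BSO(3);\mathbb Q)=\mathbb Q[p_1]$. Taking suspensions, $H^*(G;\mathbb Q)=\Lambda(x_3,x_5)$ maps onto $H^*(K;\mathbb Q)=\Lambda(x_3)$. By the Leray--Hirsch theorem, $\mathrm{pr}^*:H^5(M;\mathbb Q)\to H^5(G;\mathbb Q)=\mathbb Qx_5$ is an isomorphism. Since $x_5$ is primitive, the map $g\mapsto\sigma(g)^{-1}g$ pulls $x_5$ back to $x_5-\sigma^*x_5=2x_5$. Hence $\deg q=2$. For odd $p$, Proposition~\ref{prop:split} gives $[SU(3)]=[SO(3)]\cdot y$ with $y\in\pi_5^s\otimes\mathbb Z_{(p)}$. As $\pi_5^s=0$, the class $[SU(3)]$ is $2$-primary. This agrees with Theorem~\ref{thm:supp}(1), where $e=2+3=5$ is odd.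
\end{example}

\section{Quotients of powers of \texorpdfstring{$E_6$}{E6} at the prime 3}\label{sec:E6}

The centers of $E_6,E_7,E_8,F_4$ are $\mathbb Z/3,\mathbb Z/2,1,1$. We use that $E_6$ has an involutive automorphism $\sigma$ with fixed group $F_4$, and that $\operatorname{Out}(E_6)=\mathbb Z/2$. Put $\widetilde M=F_4\backslash E_6$, a closed simply connected manifold of dimension $78-52=26$, and let $\widetilde{\mathrm{pr}}:E_6\to\widetilde M$ be the projection. Let $y_j$ ($j=2,5,6,8,9,12$) be polynomial generators of $H^*(BE_6;\mathbb Q)$ with $|y_j|=2j$, and let $x_{2j-1}$ be the suspension of $y_j$, so that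
\[
H^*(E_6;\mathbb Q)=\Lambda(x_3,x_9,x_{11},x_{15},x_{17},x_{23})
\]
with primitive generators.

The plan is to apply Proposition~\ref{prop:split} to $F_4\subset E_6$ with $s$ given by \eqref{eq:s}. We show that $x_9$ and $x_{17}$ come from $\widetilde M$ and that $q$ doubles both of them, so that $q$ has degree $4$, which is prime to $3$. Then we pass to central quotients of powers.

\begin{lemma}\label{lem:sigma}
$\sigma^*x_9=-x_9$ and $\sigma^*x_{17}=-x_{17}$.
\end{lemma}

\begin{proof}
Since $-1$ preserves the root system, there is an automorphism $\tau$ of $E_6$ acting as $-1$ on the Lie algebra of a maximal torus $T$. It acts as $-1$ on $H^2(BT;\mathbb Q)$, hence as $(-1)^j$ on the subspace $H^{2j}(BE_6;\mathbb Q)$ of $H^{2j}(BT;\mathbb Q)=S^j(H^2(BT;\mathbb Q))$. In particular $\tau^*y_5=-y_5$. Inner automorphisms act trivially on $H^*(BE_6;\mathbb Q)$, so $\tau$ is outer. The automorphism $\sigma$ is outer too: an inner automorphism fixes a maximal torus containing the conjugating element, so its fixed group has rank $6$, whereas $F_4$ has rank $4$. As $\operatorname{Out}(E_6)=\mathbb Z/2$,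 $\sigma$ is $\tau$ composed with an inner automorphism, and $\sigma^*=(-1)^j$ on $H^{2j}(BE_6;\mathbb Q)$. Apply this to $y_5$ and $y_9$ and take suspensions.
\end{proof}

\begin{lemma}\label{lem:M}
The map $\widetilde{\mathrm{pr}}^*:H^*(\widetilde M;\mathbb Q)\to H^*(E_6;\mathbb Q)$ is injective. There are classes $\xi_9,\xi_{17}\in H^*(\widetilde M;\mathbb Q)$ with $\widetilde{\mathrm{pr}}^*\xi_j=x_j$, and $\xi_9\xi_{17}$ spans $H^{26}(\widetilde M;\mathbb Q)$.
\end{lemma}

\begin{proof}
The main point is that $H^*(E_6;\mathbb Q)\to H^*(F_4;\mathbb Q)$ is onto. Let $R=H^*(BF_4;\mathbb Q)$, a polynomial ring on generators of degrees $2j$ with $j=2,6,8,12$, and let $A\subset R$ be the image of $H^*(BE_6;\mathbb Q)$. The ring $R$ is concentrated in degrees divisible by $4$, so $y_5$ and $y_9$ restrict to $0$, and $A$ is generated by the images of $y_2,y_6,y_8,y_{12}$.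

We claim that $R$ is a finitely generated $A$-module. Choose maximal tori $T'\subset T$ of $F_4\subset E_6$. The map $H^*(BT;\mathbb Q)\to H^*(BT';\mathbb Q)$ is onto, and $H^*(BT;\mathbb Q)$ is a finitely generated module over its ring of invariants $H^*(BE_6;\mathbb Q)$ under a finite group. So $H^*(BT';\mathbb Q)$ is a finitely generated module over $H^*(BE_6;\mathbb Q)$, which acts on it through $A$. Since $R=H^*(BT';\mathbb Q)^{W(F_4)}$ is an $A$-submodule and $A$ is noetherian, the claim follows.

Hence $A$ has the same Krull dimension as $R$, namely $4$, and its four generators are algebraically independent. So $A$ and $R$ are polynomial rings on generators of the same degrees. They have the same Poincar\'e series, and $A=R$. Thus the images of $y_2,y_6,y_8,y_{12}$ are polynomial generators of $R$. Taking suspensions, $x_3,x_{11},x_{15},x_{23}$ map to exterior generators of $H^*(F_4;\mathbb Q)$, which proves surjectivity.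

By the Leray--Hirsch theorem $H^*(E_6;\mathbb Q)$ is a free module over $H^*(\widetilde M;\mathbb Q)$ via $\widetilde{\mathrm{pr}}^*$, so $\widetilde{\mathrm{pr}}^*$ is injective. Dividing Poincar\'e polynomials, we see that $\widetilde M$ has Poincar\'e polynomial $(1+t^9)(1+t^{17})$. In odd degrees $H^*(E_6;\mathbb Q)$ is spanned by products of an odd number of generators, and a product of three or more distinct generators has degree at least $3+9+11=23$. So $H^9(E_6;\mathbb Q)=\mathbb Qx_9$ and $H^{17}(E_6;\mathbb Q)=\mathbb Qx_{17}$. By injectivity and equality of dimensions, $\xi_9$ and $\xi_{17}$ exist. Finally $\xi_9\xi_{17}\ne0$ because $x_9x_{17}\ne0$, and $H^{26}(\widetilde M;\mathbb Q)$ is one-dimensional.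
\end{proof}

\begin{lemma}\label{lem:deg4}
The map $\tilde q:\widetilde M\to\widetilde M$, $\tilde q(F_4g)=F_4\,\sigma(g)^{-1}g$, has degree $4$.
\end{lemma}

\begin{proof}
Let $\tilde s(g)=\sigma(g)^{-1}g$, so that $\tilde q\,\widetilde{\mathrm{pr}}=\widetilde{\mathrm{pr}}\,\tilde s$. For $j=9,17$ the class $x_j$ is primitive, so Lemma~\ref{lem:sigma} gives $\tilde s^*x_j=x_j-\sigma^*x_j=2x_j$. Hence $\widetilde{\mathrm{pr}}^*\tilde q^*\xi_j=2x_j$ and, by injectivity, $\tilde q^*\xi_j=2\xi_j$. So $\tilde q^*(\xi_9\xi_{17})=4\xi_9\xi_{17}$.
\end{proof}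

\begin{proposition}\label{prop:E6}
Let $G=E_6^a/C$ with $a\ge1$ and $C$ a central subgroup. Then in $\pi_*^s\otimes\mathbb Z_{(3)}$ we have $[G]=[F_4]^a\,y$ with $y\in\pi_{26a}^s\otimes\mathbb Z_{(3)}$. In particular $3[G]=0$ there.
\end{proposition}

\begin{proof}
\emph{The automorphism and the subgroup.} The involution $\sigma$ acts on the center $\mathbb Z/3$ of $E_6$ by $\pm1$. So $\sigma^a=\sigma\times\dots\times\sigma$ acts on $(\mathbb Z/3)^a$ by a single sign, preserves the subgroup $C$, and induces an automorphism of $G$, again denoted $\sigma$. An element of $C$ lying in $F_4^a$ is central in $F_4^a$, hence trivial. So $F_4^a$ maps isomorphically onto a closed subgroup $K\subset G$, which is fixed pointwise by $\sigma$. Put $M=K\backslash G$. It is a closed connected manifold of dimension $26a$, and it is orientable because the isotropy group $K$ is connected. Let $s:M\to G$ be given by \eqref{eq:s} and let $q=\mathrm{pr}\circ s$.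

\emph{The degree of $q$.} The group $C$ acts on $\widetilde M^a=F_4^a\backslash E_6^a$ by translations, with quotient $M$. The action is free: if $F_4^agc=F_4^ag$, then $c=gcg^{-1}\in F_4^a$, so $c=1$. The quotient map $\rho:\widetilde M^a\to M$ is thus a covering of closed connected oriented manifolds of degree $\pm|C|\ne0$, and $q\rho=\rho\,\tilde q^{\,a}$, where $\tilde q^{\,a}$ is the product of $a$ copies of $\tilde q$. Taking degrees and canceling $\deg\rho$, we get $\deg q=4^a$ by Lemma~\ref{lem:deg4}.

\emph{Conclusion.} Since $4^a$ is prime to $3$, $q$ is an isomorphism on $H_*(M;\mathbb F_3)$ by Lemma~\ref{lem:facts}(2). Proposition~\ref{prop:split} with $p=3$ gives $[G]=[F_4^a]\,y'$, and $[F_4^a]=\pm[F_4]^a$, so we may take $y=\pm y'$. As $a\ge1$, Corollary~\ref{cor:three} gives $3[G]=0$.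
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

That $24$ is best possible was noted in Section~1: the class $[SU(2)]=\pm\nu$ has order $24$. We prove that $24[G]=0$.

By Theorem~\ref{thm:known} we may assume that $G$ is locally isomorphic to a product of groups $E_6,E_7,E_8$, that is, that its universal cover is $E_6^a\times E_7^b\times E_8^c$ with $a+b+c\ge1$. Also by Theorem~\ref{thm:known}, $72[G]=0$. So $[G]$ has only $2$- and $3$-primary parts, and $8$ kills the $2$-primary part. It remains to show that $3[G]=0$ in $\pi_*^s\otimes\mathbb Z_{(3)}$.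

\emph{Separating the factors.} We have $G=(E_6^a\times E_7^b\times E_8^c)/C$ with $C\subset(\mathbb Z/3)^a\times(\mathbb Z/2)^b$. The finite abelian group $C$ is the product of its Sylow subgroups $C_3\subset(\mathbb Z/3)^a$ and $C_2\subset(\mathbb Z/2)^b$. Hence
\begin{equation}\label{eq:factor}
G\cong(E_6^a/C_3)\times(E_7^b/C_2)\times E_8^c,\qquad[G]=\pm[E_6^a/C_3]\,[E_7^b/C_2]\,[E_8]^c,
\end{equation}
where factors with exponent $0$ are omitted.

\emph{The $E_7$ part.} The covering homomorphism $E_7^b\to E_7^b/C_2$ has kernel of order prime to $3$. By transfer it identifies $H_*(E_7^b/C_2;\mathbb F_3)$ with the $C_2$-coinvariants of $H_*(E_7^b;\mathbb F_3)$. Here $C_2$ acts by translations in a connected group, hence trivially. So the covering is an isomorphism on $H_*(-;\mathbb F_3)$. Proposition~\ref{prop:Hmap} shows that $[E_7^b/C_2]$ is $3$-locally a unit times $[E_7]^b$.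

\emph{Conclusion.} By Proposition~\ref{prop:E6} and Corollary~\ref{cor:three}, each factor present in \eqref{eq:factor} is annihilated by $3$ in $\pi_*^s\otimes\mathbb Z_{(3)}$. At least one factor is present, so $3[G]=0$ there and $24[G]=0$. \qed

\section{Proof of Theorem~\ref{thm:supp}}\label{sec:supp}

\subsection*{Part (1)}
Since $[G]$ has finite order, we may treat each prime $p$ separately. By the Chinese remainder theorem choose $k>1$ with $k\equiv1$ modulo each prime different from $p$ that divides $|W|$, and such that $k$ is a primitive root modulo $p^2$ if $p$ is odd, and $k\equiv3$ modulo $8$ if $p=2$. Then $k$ is prime to $|W|$ and to $p$, and Proposition~\ref{prop:adams} shows that $p^{v_p(k^e-1)}$ kills the $p$-primary part of $[G]$.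

Let $p$ be odd. If $(p-1)\nmid e$, then $k^e\not\equiv1$ modulo $p$, so the $p$-primary part vanishes. If $(p-1)\mid e$, then $v_p(k^{p-1}-1)=1$ by the choice of $k$, and \eqref{eq:lte} with $x=k^{p-1}$ and $m=e/(p-1)$ gives $v_p(k^e-1)=1+v_p(e)$.

Let $p=2$. If $e$ is odd, then $k^e\equiv3$ modulo $8$ and $v_2(k^e-1)=1$. If $e$ is even, then $v_2(k^2-1)=v_2(k-1)+v_2(k+1)=1+2=3$, and \eqref{eq:lte} with $x=k^2$ and $m=e/2$ gives $v_2(k^e-1)=3+v_2(e/2)=2+v_2(e)$.

If $e$ is odd, then $(p-1)\nmid e$ for every odd $p$, and we obtain $2[G]=0$. If $e$ is even, the bounds multiply to $m(e)$. \qed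

\subsection*{Part (2)}
Insert $[E_6^a/C_3]=[F_4]^ay$ from Proposition~\ref{prop:E6} into \eqref{eq:factor}, replace $[E_7^b/C_2]$ by a $3$-local unit times $[E_7]^b$ as in Section~\ref{sec:main}, and absorb units and signs in $y$. This is the stated formula. (For $a=0$, $y$ is a unit in $\pi_0^s\otimes\mathbb Z_{(3)}=\mathbb Z_{(3)}$.)

Let $b\ge2$. Since $\dim E_7=133$ is odd, graded commutativity of $\pi_*^s$ gives $2[E_7]^2=0$, so $[E_7]^b=0$ in $\pi_*^s\otimes\mathbb Z_{(3)}$ and the $3$-primary part of $[G]$ vanishes. By Theorem~\ref{thm:known}, $72[G]=0$, so the rest is $2$-primary and killed by $8$. \qed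

\begin{thebibliography}{9}

\bibitem{JMO}
Jackowski--McClure--Oliver,
Ann. of Math. \textbf{135} (1992), 183--270.

\bibitem{LGFM}
\emph{Lie Groups As Framed Manifolds},
\texttt{https://core.ac.uk/download/pdf/82048719.pdf}.

\bibitem{Wilkerson}
Wilkerson,
\emph{Self-maps of classifying spaces},
LNM 418, 1974.

\end{thebibliography}
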